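\title{Poles of a 2-sphere of revolution}

\begin{abstract}
A point of a complete Riemannian manifold is called a pole if its cut locus is a single point. A 2-sphere of revolution comes with a pair of poles $p,q$. Suppose that it has another pole $x$. Must every point that is at least as close to $p$ as $x$ is be a pole? We show that the answer is yes if $x$ lies in the closed half of the sphere nearer to $p$, and no in general: if $x$ lies in the open half nearer to $q$, the property holds only for round spheres, and there are non-round examples. We characterize the poles by three conditions on the warping function, show that a pole halfway between $p$ and $q$ forces the sphere to be round, and determine which sets occur as sets of poles.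
\end{abstract}


\section{Introduction}

Let $M$ be a complete connected Riemannian manifold. For a minimal geodesic segment $\gamma:[0,b]\to M$ starting at a point $x$, the end point $\gamma(b)$ is a \emph{cut point} of $x$ along $\gamma$ if no geodesic extension of $\gamma$ beyond $b$ is minimal. The \emph{cut locus} $C_x$ is the set of all cut points of $x$. We call $x$ a \emph{pole} if $C_x$ is a single point. In this case, if $M$ is compact, all geodesics issuing from $x$ stay minimal until they come together again at one and the same point, as they do on a round sphere, where every point is a pole.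

A Riemannian manifold homeomorphic to the 2-sphere is a \emph{2-sphere of revolution} if it contains a point $p$ with a single cut point $q$ such that
\begin{equation}\label{eq:metric}
g=dr^2+m(r)^2\,d\theta^2\qquad\text{on } M\setminus\{p,q\}
\end{equation}
in geodesic polar coordinates $(r,\theta)$ around $p$. The points $p,q$ are called a pair of poles of $M$. Thus $p$ is a pole, and we shall see that $q$ is one too. By the rotational symmetry, any further poles come in whole parallels $r=\mathrm{const}$. The following question is posed in \cite{CutLocus}.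

\begin{quote}
\emph{Suppose that $x\in M\setminus\{p,q\}$ is a pole. Is every $y\in M$ with $d(p,y)\le d(p,x)$ a pole?}
\end{quote}

It is tempting to guess yes: $p$ is a pole, and moving from $x$ toward $p$ should only help. This is correct as long as $x$ lies in the half of $M$ that is nearer to $p$. But poles come in pairs: if $x$ is a pole, so is the point $x'$ at which its geodesics meet, and $x'$ lies as close to $q$ as $x$ lies to $p$. So a pole near $q$ tells us about points near $p$ and points near $q$, and there is no reason why it should tell us anything about the points between.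

Throughout, metrics are $C^\infty$, geodesics have unit speed, $a=d(p,q)$, and $r(y)=d(p,y)$. We shall see that $d(q,y)=a-r(y)$. ``Round sphere'' means a sphere of constant curvature, of any radius.

\begin{theorem}\label{thm:main}
Let $x\in M\setminus\{p,q\}$ be a pole of a 2-sphere of revolution $M$.
\begin{enumerate}
\item[(1)] If $d(p,x)\le d(q,x)$, then every $y$ with $d(p,y)\le d(p,x)$ is a pole, and so is every $y$ with $d(q,y)\le d(p,x)$.
\item[(2)] If $d(p,x)=d(q,x)$, then $M$ is a round sphere.
\item[(3)] If $d(p,x)>d(q,x)$, then all $y$ with $d(p,y)\le d(p,x)$ are poles if and only if $M$ is a round sphere. There are non-round 2-spheres of revolution with such a pole $x$. Hence the answer to the question as posed is negative.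
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:char}
Let $M$ be a 2-sphere of revolution.
\begin{enumerate}
\item[(a)] A point $x$ with $0<r_0=r(x)<a/2$ is a pole if and only if, with $m_0=m(r_0)$:
\begin{enumerate}
\item[(C1)] $m'>0$ on $[0,r_0]$, and $m(a-r)=m(r)$ for $r\in[0,r_0]$;
\item[(C2)] $m>m_0$ on $(r_0,a-r_0)$;
\item[(C3)] for all $\nu\in(0,m_0)$,
\[
\int_{r_-(\nu)}^{a-r_-(\nu)}\frac{\nu\,dr}{m\sqrt{m^2-\nu^2}}=\pi ,
\]
where $r_-(\nu)\in(0,r_0)$ is defined by $m(r_-(\nu))=\nu$.
\end{enumerate}
\item[(b)] The set of poles is either $M$, exactly when $M$ is round, or it is $\{d(p,\cdot)\le\rho\}\cup\{d(q,\cdot)\le\rho\}$ for some $\rho\in[0,a/2)$.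
\item[(c)] For $a=\pi$, every $\rho\in[0,\pi/2)$ occurs in {\rm(b)}.
\end{enumerate}
\end{theorem}

\noindent\textbf{The idea.}
A geodesic that is neither a meridian nor a parallel oscillates, under the conditions that will turn up, between two parallels, and its height $r$ is a periodic function of the angle $\theta$, with a period $\Theta(\nu)$ depending only on its Clairaut constant $\nu$. Send off two geodesics from $x$ with the same $\nu$, one upward and one downward. Each is the mirror image of the past of the other. Hence they first meet again after exactly half a period. If $x$ is a pole, they must meet for the first time at $x'$, which lies on the opposite meridian, at angle $\pi$. So $\Theta(\nu)=2\pi$ for $0<\nu<m(r_0)$; this is (C3). The position of $x'$ adds the information that the angles swept out in the caps around $p$ and $q$ are equal, and Abel's inversion formula then makes the caps congruent; this is (C1). Conversely, the three conditions suffice. Congruent caps and $\Theta=2\pi$ make all geodesics from $x$ pass through $x'$ at time $a$,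 and a comparison of their angles level by level shows that they do not meet earlier.

A smaller cap meets fewer values of $\nu$, so the conditions at $x$ imply those at all points closer to $p$; this is Theorem \ref{thm:main}(1). If $x$ lies halfway, its two caps are all of $M$, and Abel inversion determines $m$ completely. If $x$ lies beyond, its conditions are those of $x'$, and they leave room to deform the band between the caps. Section \ref{sec:example} makes this room visible in an explicit example, before the general proofs.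

\section{Spheres of revolution and their geodesics}\label{sec:prelim}

\subsection{Poles come in pairs}
For $x\in M$ let $U_x\subset T_xM$ be the unit circle, and for $v\in U_x$ let $\gamma_v$ be the geodesic with $\gamma_v'(0)=v$. As $M$ is compact, each $\gamma_v$ has a cut point $\gamma_v(t_v)$; it is minimal on $[0,t_v]$ and on no longer interval. We use two standard facts. First, for $0<t<t_v$ the segment $\gamma_v|_{[0,t]}$ is the only minimal geodesic from $x$ to $\gamma_v(t)$. Consequently, if two different minimal geodesics join $x$ to $z$, neither is minimal beyond $z$. Second, a continuous injective map from a circle to a circle is onto.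

\begin{lemma}\label{lem:pairs}
Let $x$ be a pole, $C_x=\{x'\}$ and $L=d(x,x')$. Then $L>0$, $\gamma_v(L)=x'$ for every $v\in U_x$, and the arcs $\gamma_v((0,L))$, $v\in U_x$, are pairwise disjoint and omit $x$ and $x'$. The map $U_x\to U_{x'}$, $v\mapsto-\gamma_v'(L)$, is bijective, and $x'$ is a pole with $C_{x'}=\{x\}$.
\end{lemma}

\begin{proof}
The cut point of $\gamma_v$ is $x'$, and $\gamma_v$ is minimal up to it, so $t_v=L>0$ for all $v$. If $\gamma_v(s)=\gamma_w(t)$ with $0<s,t<L$, then $s=t$ is the distance from $x$, and $v=w$ by uniqueness. Since $d(x,\gamma_v(t))=t\in(0,L)$ for $0<t<L$, the arcs omit $x$ and $x'$. The map is continuous, and injective since $\gamma_v$ is determined by $-\gamma_v'(L)$; so it is onto. Hence every geodesic from $x'$ is a reversed $\gamma_v$, minimal until it reaches $x$ at time $L$. It is not minimal longer, since other minimal geodesics join $x'$ to $x$.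
\end{proof}

\subsection{The warping function and the symmetries}
By Lemma \ref{lem:pairs} with $x=p$, all geodesics from $p$ are minimal up to time $a$, when they reach $q$. So the coordinate $r$ in \eqref{eq:metric} is $d(p,\cdot)$ and runs over $(0,a)$. Curves $\theta=\mathrm{const}$ are called \emph{meridians}, curves $r=\mathrm{const}$ with $0<r<a$ \emph{parallels}.

\begin{lemma}\label{lem:sym}
\begin{enumerate}
\item[(a)] $d(q,y)=a-r(y)$ for all $y$, and $C_q=\{p\}$.
\item[(b)] $m$ extends smoothly to $[0,a]$ with $m(0)=m(a)=0$, $m'(0)=1$, $m'(a)=-1$, and $m>0$ on $(0,a)$.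
\item[(c)] The rotations $\theta\mapsto\theta+\theta_0$ and the reflections $\theta\mapsto2\theta_0-\theta$ extend to isometries of $M$. The meridians $\theta=\theta_0$ and $\theta=\theta_0+\pi$ form, together with $p$ and $q$, a simple closed geodesic of length $2a$, called a \emph{meridian circle}. The roles of $p$ and $q$ may be exchanged, with $r$ replaced by $a-r$.
\end{enumerate}
\end{lemma}

\begin{proof}
By Lemma \ref{lem:pairs} with $x=p$, $C_q=\{p\}$. The meridian through $y$ gives $d(y,q)\le a-r(y)$, and $a=d(p,q)\le r(y)+d(y,q)$ gives the converse.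

Let $\gamma_\theta$ be the geodesic from $p$ with angle $\theta$. The variation field $J=\partial_\theta\gamma_\theta$ is a Jacobi field normal to $\gamma_\theta$, with $J(0)=0$, $|J'(0)|=1$ and $|J|=m>0$ on $(0,a)$. So $J=mN$ on $(0,a)$ with a parallel unit normal field $N$ along $\gamma_\theta$; thus $m$ extends smoothly to $[0,a]$ with $m(0)=0$ and $m'(0)=1$. As $\gamma_\theta(a)=q$ for all $\theta$, $J(a)=0$ and $m(a)=0$. Moreover $J'(a)=m'(a)N(a)$ is the derivative of $\gamma_\theta'(a)\in T_qM$ with respect to $\theta$. So $\theta\mapsto-\gamma_\theta'(a)$ runs through $U_q$ with constant speed $|m'(a)|$. By Lemma \ref{lem:pairs} it runs through this circle of length $2\pi$ exactly once, hence $|m'(a)|=1$, and $m'(a)=-1$ because $m>0$ before $a$.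

So the polar angle at $q$ of the meridian $\theta$ is $\pm\theta+\mathrm{const}$. The rotations and reflections in (c) are isometries of $M\setminus\{p,q\}$, and near $p$ and near $q$ they are conjugate by the exponential map to linear isometries; hence they extend smoothly. Opposite meridians meet at angle $\pi$ at $p$ and at $q$. In geodesic polar coordinates around $q$ the metric has the form \eqref{eq:metric} with $m(a-\cdot)$ in place of $m$.
\end{proof}

\subsection{Clairaut's relation}
Let $\gamma$ be a geodesic. The field $\partial_\theta$ is a Killing field on $M$ that vanishes at $p$ and $q$, so $\nu=g(\gamma',\partial_\theta)$ is constant along $\gamma$, and off $p,q$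
\begin{equation}\label{eq:clairaut}
m^2\theta'=\nu,\qquad r'^2=1-\frac{\nu^2}{m^2},\qquad r''=\frac{\nu^2m'}{m^3}.
\end{equation}
If $\nu=0$, $\gamma$ lies on a meridian circle. If $\nu\ne0$, it avoids $p$ and $q$, $\theta$ is strictly monotone, and $m\ge|\nu|$ along $\gamma$. Among the unit vectors at a point of level $r$, the maximum of $|\nu|$ is $m(r)$. A parallel $r=r_1$ is a geodesic if and only if $m'(r_1)=0$. This gives a barrier:
\begin{equation}\label{eq:barrier}
\begin{minipage}{0.84\textwidth}
if $0<r_1<a$ and $m'(r_1)=0$, a geodesic with $|\nu|=m(r_1)$ that is not the parallel $r=r_1$ never reaches the level $r_1$,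
\end{minipage}
\end{equation}
because it would be tangent there to the parallel.

Put $K_\nu=\nu/(m\sqrt{m^2-\nu^2})$. Along an arc with $r'\ne0$,
\begin{equation}\label{eq:K}
|d\theta|=K_{|\nu|}\,|dr|,\qquad dt=\frac{m}{\sqrt{m^2-\nu^2}}\,|dr| .
\end{equation}
Where $0<\nu<m$, $K_\nu$ is strictly increasing in $\nu$, since $\partial_\nu K_\nu=m(m^2-\nu^2)^{-3/2}>0$.

\begin{lemma}[Oscillation]\label{lem:osc}
Let $\nu>0$, $m(r_-)=m(r_+)=\nu$, $m>\nu$ on $(r_-,r_+)$ and $m'(r_-)>0>m'(r_+)$. Put
\[
\Theta=2\int_{r_-}^{r_+}K_\nu\,dr,\qquad T=\int_{r_-}^{r_+}\frac{m\,dr}{\sqrt{m^2-\nu^2}} .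
\]
Both integrals are finite. There is an even, $\Theta$-periodic function $R$, strictly increasing from $r_-$ to $r_+$ on $[0,\Theta/2]$, such that every geodesic with Clairaut constant $\nu$ starting at a level in $[r_-,r_+]$ is a graph $r=R(\theta+\mathrm{const})$. Half a period takes time $T$.
\end{lemma}

\begin{proof}
The zeros of $m^2-\nu^2$ at $r_\pm$ are simple, so the integrals converge. A geodesic moving upward inside $(r_-,r_+)$ keeps $r'>0$ and, by \eqref{eq:K}, reaches $r_+$ in finite time. There $r'=0$ and $r''<0$ by \eqref{eq:clairaut}, so it turns. The reflection in the meridian of the turning point reverses the velocity there, hence maps the geodesic to itself with time reversed. The same holds at $r_-$. As $\theta'>0$, $r$ is a function of $\theta$, symmetric about each turning point, with successive turning points at angular distance $\Theta/2$ and time distance $T$. All geodesics as in the statement arise from one of them by a rotation and a shift of time, since each passes level $r_-$ in the direction of increasing $\theta$.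
\end{proof}

For $x=(r_0,0)$, meaning $r=r_0$, $\theta=0$, and $0<\nu<m(r_0)$, let $\gamma^\uparrow_\nu$ and $\gamma^\downarrow_\nu$ be the geodesics from $x$ with Clairaut constant $\nu$ and $r'(0)>0$, respectively $r'(0)<0$. Let $\sigma$ be the reflection $\theta\mapsto-\theta$. Comparing initial velocities,
\begin{equation}\label{eq:mirror}
\gamma^\downarrow_\nu(t)=\sigma\bigl(\gamma^\uparrow_\nu(-t)\bigr).
\end{equation}

\subsection{Abel's integrals}
For $0<c<u$ and $0<\nu<\mu$,
\begin{equation}\label{eq:abel}
\int_c^u\frac{\nu\,d\nu}{\sqrt{u^2-\nu^2}\sqrt{\nu^2-c^2}}=\frac\pi2,\qquad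
\int_\nu^\mu\frac{\nu\,du}{u\sqrt{u^2-\nu^2}}=\arccos\frac\nu\mu ,
\end{equation}
by the substitutions $\nu^2=c^2+(u^2-c^2)\sin^2\psi$ and $u=\nu/\cos\psi$. If $m'\ne0$ on an interval and $\varrho(u)=|dr/dm|$ at the point where $m=u$, then
\begin{equation}\label{eq:subst}
K_\nu\,|dr|=\frac{\nu\,\varrho(u)\,du}{u\sqrt{u^2-\nu^2}} .
\end{equation}

\section{A sphere with two round caps}\label{sec:example}

We begin with the example that decides the question. Its geodesics can be followed by hand.

Fix $\rho\in[0,\pi/2)$, let $c=\cos\rho\in(0,1]$, and let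
\[
h(u)=u\,e^{-1/(c^2-u^2)}\ \text{ for }|u|<c,\qquad h(u)=0\ \text{ otherwise}.
\]
Then $h$ is smooth and odd, $|h|<1$, and $h>0$ on $(0,c)$. On $S^2$ with the usual coordinates $(s,\theta)$, $0\le s\le\pi$, consider the metric (a surface of Zoll type)
\begin{equation}\label{eq:zoll}
g=(1+h(\cos s))^2\,ds^2+\sin^2 s\,d\theta^2 .
\end{equation}
Let $p$ and $q$ be the points $s=0$ and $s=\pi$, and put
\[
r(s)=\int_0^s(1+h(\cos t))\,dt=s+G(s),\qquad G(s)=\int_0^sh(\cos t)\,dt .
\]

\begin{lemma}\label{lem:example}
The metric \eqref{eq:zoll} is smooth and makes $S^2$ a 2-sphere of revolution with pair of poles $p,q$, with $a=\pi$ and $m(r(s))=\sin s$. Moreover: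
\begin{enumerate}
\item[(i)] $r(s)=s$ for $s\le\rho$ and for $s\ge\pi-\rho$, hence $m(r)=\sin r$ for $r\le\rho$ and for $r\ge\pi-\rho$; and $m>\sin\rho$ on $(\rho,\pi-\rho)$.
\item[(ii)] $m(\pi-r)>m(r)$ for $\rho<r<\pi/2$.
\item[(iii)] For $\nu=\sin i$, $0<i<\pi/2$, Lemma \ref{lem:osc} applies with $r_-=r(i)$, $r_+=r(\pi-i)$, and gives $\Theta/2=\pi$ and $T=\pi$.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Smoothness.} This is clear for $0<s<\pi$, and if $\rho>0$ the metric is round near $s=0,\pi$. Let $\rho=0$, so $c=1$. Then $g$ differs from the round metric by $(2h+h^2)(\cos s)\,ds^2$. In normal coordinates $X=s\cos\theta$, $Y=s\sin\theta$ of the round metric around $p$, $ds^2=(X\,dX+Y\,dY)^2/s^2$, and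
\[
\frac{(2h+h^2)(\cos s)}{s^2}=\frac{e^{-1/\sin^2s}}{\sin^2s}\cdot\frac{\sin^2s}{s^2}\cdot\cos s\,\bigl(2+\cos s\,e^{-1/\sin^2s}\bigr).
\]
Here $\cos s$, $\sin^2s$ and $\sin^2s/s^2$ are smooth functions of $X^2+Y^2$, and $e^{-1/t}$ and $e^{-1/t}/t$, extended by $0$ to $t\le0$, are smooth in $t$. So the difference is smooth near $p$ and vanishes at $p$. Near $q$ use $\pi-s$ in place of $s$.

\emph{Revolution.} The function $h(\cos t)$ is odd about $t=\pi/2$, so $G(\pi)=0$ and $r(\pi)=\pi$. In terms of $r$, $g=dr^2+m(r)^2d\theta^2$ with $m(r(s))=\sin s$. Any curve from $p$ to level $r$ has length at least $r$, so the curves $\theta=\mathrm{const}$ are minimal geodesics from $p$ to $q$. Since $g$ agrees with the round metric at $p$, they are all the geodesics from $p$ up to time $\pi$, with polar angle $\theta$. They all meet at $q$, so $C_p=\{q\}$.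

\emph{(i), (ii).} Since $h(\cos t)$ vanishes on $[0,\rho]$, is positive on $(\rho,\pi/2)$ and odd about $\pi/2$, we have $G>0$ on $(\rho,\pi-\rho)$ and $G=0$ elsewhere. This gives (i). For (ii) write $r=r(s)$ and $\pi-r=r(\hat s)$ with $s,\hat s\in(\rho,\pi-\rho)$. As $G>0$ there, $s<r<\pi/2$ and $\hat s<\pi-r<\pi-s$. As $\pi-r>r$, $\hat s>s$. So $s<\hat s<\pi-s$, and $m(\pi-r)=\sin\hat s>\sin s=m(r)$.

\emph{(iii).} We have $m'(r(s))=\cos s/(1+h(\cos s))$, which is positive for $s<\pi/2$ and negative for $s>\pi/2$; so Lemma \ref{lem:osc} applies. Substituting $r=r(s)$,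
\begin{align*}
\frac\Theta2&=\int_i^{\pi-i}\frac{\sin i\,(1+h(\cos s))}{\sin s\sqrt{\sin^2s-\sin^2i}}\,ds
=\int_i^{\pi-i}\frac{ds}{\sin^2s\sqrt{\cot^2i-\cot^2s}}\\
&=\int_{-\cot i}^{\cot i}\frac{dw}{\sqrt{\cot^2i-w^2}}=\pi ,\\
T&=\int_i^{\pi-i}\frac{\sin s\,(1+h(\cos s))}{\sqrt{\cos^2i-\cos^2s}}\,ds
=\int_{-\cos i}^{\cos i}\frac{dw}{\sqrt{\cos^2i-w^2}}=\pi .
\end{align*}
In both computations the $h$-term drops out, because it is absolutely integrable and odd about $s=\pi/2$; then $w=\cot s$, respectively $w=\cos s$.
\end{proof}

Let $\rho>0$, $x=(\rho,0)$ and $x'=(\pi-\rho,\pi)$. A geodesic from $x$ with $\nu=\sin i$, $0<i<\rho$, starting downward, runs down the lower cap from level $\rho$ to level $i$, up again to level $\rho$, and through the band to level $\pi-\rho$. The two caps are congruent, so traversing $[i,\rho]$ twice costs as much angle and time as traversing $[i,\rho]$ and $[\pi-\rho,\pi-i]$ once. Hence the geodesic has spent half a period: it is at angle $\pi$ at time $\pi$, that is, at $x'$. Starting upward it likewise covers the band once and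 the upper cap twice, and arrives at $x'$ at the same time. By symmetry and continuity, all geodesics from $x$ refocus at $x'$, although the band has been deformed by the odd function $h$. It remains to see that they do not meet earlier; this will follow from Section \ref{sec:suff}.

A point $y$ in the band is in a different position. We shall see that the geodesics from a pole at level $r$ refocus at a point of level $a-r$, and that the unit circle at the pole is carried onto the unit circle at that point. As $|\nu|$ is preserved, and the largest $|\nu|$ at level $r$ is $m(r)$, a pole at level $r$ requires $m(a-r)=m(r)$. By (ii) this fails at every level of the band except the middle one, $r=\pi/2$, where it says nothing; that level will be excluded by Proposition \ref{prop:round}. Thus $x'$, at distance $\pi-\rho$ from $p$, should be a pole, while the points $y$ with $\rho<d(p,y)<\pi-\rho$, which are closer to $p$, are not. The rest of the paper proves this, and shows that what we see here, congruent caps and $\Theta=2\pi$, is the general picture.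

\section{What a pole implies}\label{sec:necessary}

\begin{lemma}\label{lem:antipode}
Let $x=(r_0,0)$, $0<r_0<a$, be a pole, $C_x=\{x'\}$.
\begin{enumerate}
\item[(a)] $d(x,x')=a$ and $x'=(a-r_0,\pi)$. So $\gamma_v(a)=x'$ for all $v\in U_x$.
\item[(b)] If $\gamma_v$ has Clairaut constant $\nu>0$ and $\theta$ is lifted along it with $\theta(0)=0$, then $\theta\in(0,\pi)$ on $(0,a)$ and $\theta(a)=\pi$.
\item[(c)] $x'$ is a pole with $C_{x'}=\{x\}$, and $m(a-r_0)=m(r_0)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $L=d(x,x')$. By Lemma \ref{lem:pairs} both directions along the meridian circle through $x$ reach $x'$ at time $L$. This circle is simple of length $2a$, so $2L\in2a\mathbb Z$; and $L\le a$, since its points have distance at most $a$ from $x$. As $L>0$, $L=a$, and $x'$ is antipodal to $x$ on the circle.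

(b) By Lemma \ref{lem:pairs}, $\gamma_v((0,a))$ misses $x$, $x'$ and the two open arcs into which they divide the meridian circle, since these arcs belong to $\nu=0$. So the increasing function $\theta$ takes no value in $\pi\mathbb Z$ on $(0,a)$; hence $0<\theta<\pi$ there. Thus $\theta(a)\in(0,\pi]$, and $\theta(a)\equiv\pi$ modulo $2\pi$ by (a).

(c) The first part is in Lemma \ref{lem:pairs}. The bijection $U_x\to U_{x'}$, $v\mapsto-\gamma_v'(a)$, preserves $|\nu|$, whose maximum is $m(r_0)$ on $U_x$ and $m(a-r_0)$ on $U_{x'}$.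
\end{proof}

We now come to the central step. We do not know beforehand that $m$ is monotone near $p$, so the turning levels have to be found first: we take the nearest levels below $r_0$ and above $a-r_0$ where $m$ drops to $\nu$. Then we compare the upward and the downward geodesic from $x$.

\begin{proposition}\label{prop:half}
Let $x=(r_0,0)$, $0<r_0\le a/2$, be a pole, $m_0=m(r_0)$ and $0<\nu<m_0$. Then $m\ge m_0$ on $[r_0,a-r_0]$. Let
\[
r_-(\nu)=\max\{r\in[0,r_0]:m(r)=\nu\},\qquad r_+(\nu)=\min\{r\in[a-r_0,a]:m(r)=\nu\}.
\]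
Then $m'(r_-(\nu))>0>m'(r_+(\nu))$, so Lemma \ref{lem:osc} applies on $[r_-(\nu),r_+(\nu)]$. With
\[
\alpha_-(\nu)=\int_{r_-(\nu)}^{r_0}K_\nu\,dr,\quad \beta(\nu)=\int_{r_0}^{a-r_0}K_\nu\,dr,\quad \alpha_+(\nu)=\int_{a-r_0}^{r_+(\nu)}K_\nu\,dr
\]
we have
\begin{equation}\label{eq:half}
2\alpha_-(\nu)+\beta(\nu)=\pi=\beta(\nu)+2\alpha_+(\nu).
\end{equation}
\end{proposition}

\begin{proof}
For every $\nu'\in(0,m_0)$ the geodesic $\gamma^\downarrow_{\nu'}$ goes from level $r_0$ to level $a-r_0$, so $m\ge\nu'$ between these levels. Letting $\nu'\uparrow m_0$ gives $m\ge m_0$ on $[r_0,a-r_0]$. By Lemma \ref{lem:antipode}(c), $m(a-r_0)=m_0>\nu$; so $r_\pm=r_\pm(\nu)$ exist, and $m>\nu$ on $(r_-,r_+)$. Hence $m'(r_-)\ge0$. Suppose $m'(r_-)=0$. Along $\gamma^\downarrow_\nu$ we have $r'<0$ as long as $r>r_-$, and by \eqref{eq:barrier} the level $r_-$ is never reached. So $r<r_0\le a-r_0$ for all $t>0$, and $x'$ is not reached, a contradiction. Thus $m'(r_-)>0$. Applying this to the pole $x'$, with $p$ and $q$ exchanged, gives $m'(r_+)<0$.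

Let $R$ and $\Theta$ be as in Lemma \ref{lem:osc}. Since $r_-<r_0<r_+$, we can write $\gamma^\uparrow_\nu$ as $r=R(\theta+s)$ with $0<s<\Theta/2$. By \eqref{eq:mirror}, $\gamma^\downarrow_\nu$ is $r=R(-\theta+s)=R(\theta-s)$. They are at the same level at the angle $\theta$ if and only if $R(\theta+s)=R(\theta-s)$, that is, $\theta+s\equiv\pm(\theta-s)$ modulo $\Theta$. Since $0<2s<\Theta$, this means $2\theta\in\Theta\mathbb Z$. So for $\theta>0$ the two graphs meet first at $\theta=\Theta/2$. On the other hand, by Lemmas \ref{lem:pairs} and \ref{lem:antipode}(b), on the time interval $[0,a]$ both curves are graphs over $[0,\pi]$ that do not meet over $(0,\pi)$ and meet over $\pi$, at $x'$. Hence $\Theta/2=\pi$.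

At $\theta=\pi$ both curves are at level $a-r_0$. For $\gamma^\uparrow_\nu$ the argument $\pi+s$ of $R$ lies in $(\Theta/2,\Theta)$, where $R$ decreases: the curve has gone up from $r_0$ to $r_+$ and is now on its way down, so $\pi=\beta+2\alpha_+$. For $\gamma^\downarrow_\nu$ the argument $\pi-s$ lies in $(0,\Theta/2)$, where $R$ increases: the curve has gone down to $r_-$ and is now on its way up, so $\pi=2\alpha_-+\beta$. See Figure \ref{fig:half}.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=2.3,yscale=1.5]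
\draw[->] (0,-1.3)--(0,1.4) node[above] {$r$};
\draw[->] (0,-1.3)--(3.6,-1.3) node[right] {$\theta$};
\draw[dotted] (0,-1)--(3.1416,-1);
\draw[dotted] (0,-0.6216)--(3.1416,-0.6216);
\draw[dotted] (0,0.6216)--(3.1416,0.6216);
\draw[dotted] (0,1)--(3.1416,1);
\node[left] at (0,-1.02) {$r_-$};
\node[left] at (0,-0.6) {$r_0$};
\node[left] at (0,0.6) {$a-r_0$};
\node[left] at (0,1.02) {$r_+$};
\draw[dotted] (1.3416,-1.3)--(1.3416,0.6216);
\draw[dotted] (1.8,-1.3)--(1.8,-0.6216);
\draw[dotted] (3.1416,-1.3)--(3.1416,0.6216);
\node[below] at (1.3416,-1.3) {$\beta$};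
\node[below] at (1.8,-1.3) {$2\alpha_-$};
\node[below] at (3.1416,-1.3) {$\pi=\Theta/2$};
\draw[thick] plot[domain=0:3.1416,samples=70] (\x,{-cos(57.29578*(\x+0.9))});
\draw[thick] plot[domain=0:3.1416,samples=70] (\x,{-cos(57.29578*(\x-0.9))});
\node[circle,fill,inner sep=1.3pt] at (0,-0.6216) {};
\node[circle,fill,inner sep=1.3pt] at (3.1416,0.6216) {};
\node[right] at (3.17,0.6216) {$x'$};
\node at (0.1,-0.3) {$x$};
\node at (0.72,0.36) {$\gamma^\uparrow_\nu$};
\node at (2.55,-0.3) {$\gamma^\downarrow_\nu$};
\end{tikzpicture}
\caption{Two geodesics from a pole $x$ with the same Clairaut constant $\nu$, drawn as graphs over the angle $\theta$. Each is the mirror image of the past of the other, so they first meet after half a period $\Theta/2$, and this must happen at $x'=(a-r_0,\pi)$. The upper curve is at level $a-r_0$ at the angles $\beta$ and $\beta+2\alpha_+=\pi$; the lower one returns to level $r_0$ at $2\alpha_-$ and reaches level $a-r_0$ at $2\alpha_-+\beta=\pi$.}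
\label{fig:half}
\end{figure}

\begin{lemma}\label{lem:mono}
In the situation of Proposition \ref{prop:half}, suppose that $r_-(\nu)\to r_0$ as $\nu\uparrow m_0$. Then $m'>0$ on $(0,r_0)$.
\end{lemma}

\begin{proof}
Let $z\in(0,r_0)$. Some $\nu<m_0$ has $r_-(\nu)>z$, so $\mu=\min_{[z,r_0]}m\le\nu<m_0$. Let $z^*$ be the largest point of $[z,r_0]$ with $m(z^*)=\mu$. Then $z^*<r_0$ and $z^*=r_-(\mu)$, so $m'(z^*)>0$ by Proposition \ref{prop:half}. If $z^*>z$, then $m$ would have an interior minimum on $[z,r_0]$ at $z^*$, a contradiction. So $z=z^*$ and $m'(z)>0$.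
\end{proof}

\begin{proposition}\label{prop:nec}
Let $x=(r_0,0)$ be a pole with $0<r_0<a/2$. Then {\rm(C1)}, {\rm(C2)} and {\rm(C3)} hold.
\end{proposition}

\begin{proof}
\emph{The boundary of the caps, and {\rm(C2)}.} Here $r_0<a/2$ is essential: $x$ and $x'$ lie on different parallels, so no parallel that is a geodesic can pass through $x$ or $x'$. By Proposition \ref{prop:half}, $m\ge m_0=m(r_0)=m(a-r_0)$ on $[r_0,a-r_0]$, hence $m'(r_0)\ge0\ge m'(a-r_0)$. If $m'(r_0)=0$, the parallel through $x$ is a geodesic that never reaches $x'$, a contradiction; if $m'(a-r_0)=0$, the parallel through $x'$ is a geodesic that never reaches $x$, a contradiction as well. So $m'(r_0)>0>m'(a-r_0)$. If $m(r_1)=m_0$ for some $r_1\in(r_0,a-r_0)$, then $r_1$ is an interior minimum on $[r_0,a-r_0]$ and $m'(r_1)=0$. A geodesic from $x$ with $\nu=m_0$ must pass level $r_1$ on its way to $x'$, which contradicts \eqref{eq:barrier}. This proves (C2).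

\emph{The caps are monotone.} Since $m'(r_0)>0$, $r_-(\nu)\to r_0$ as $\nu\uparrow m_0$. By Lemma \ref{lem:mono}, together with $m'(0)=1$ and $m'(r_0)>0$, we have $m'>0$ on $[0,r_0]$. Exchanging $p,q$ and $x,x'$, we get $m'<0$ on $[a-r_0,a]$.

\emph{The caps are congruent.} Let $\varrho_-$ and $\varrho_+$ be $|dr/dm|$ as a function of $u=m$ on the caps $[0,r_0]$ and $[a-r_0,a]$. They are continuous on $[0,m_0]$. Put $\varphi=\varrho_--\varrho_+$. By \eqref{eq:half}, $\alpha_-=\alpha_+$, which by \eqref{eq:subst} says
\[
\int_\nu^{m_0}\frac{\varphi(u)\,du}{u\sqrt{u^2-\nu^2}}=0\qquad(0<\nu<m_0).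
\]
Let $0<c<m_0$. Multiply by $\nu/\sqrt{\nu^2-c^2}$, integrate over $\nu\in(c,m_0)$ and interchange the integrals. By the first formula in \eqref{eq:abel} the double integral of the absolute value is at most $\frac\pi2\max|\varphi|\log(m_0/c)$, so Fubini's theorem applies, and
\[
\frac\pi2\int_c^{m_0}\varphi(u)\,\frac{du}u=0\qquad\text{for all }c\in(0,m_0).
\]
Hence $\varphi\equiv0$. Since $r=0$ and $a-r=0$, respectively, where $u=0$, integrating $\varrho_-=\varrho_+$ from $0$ gives $m(a-r)=m(r)$ on $[0,r_0]$. This completes (C1), and $r_+(\nu)=a-r_-(\nu)$. Averaging the two equations in \eqref{eq:half} gives $\alpha_-+\beta+\alpha_+=\pi$, which is (C3).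
\end{proof}

\section{The conditions are sufficient}\label{sec:suff}

\begin{proposition}\label{prop:suff}
Let $0<r_1<a/2$, and let {\rm(C1)}, {\rm(C2)}, {\rm(C3)} hold with $r_0,m_0$ replaced by $r_1$ and $m_1=m(r_1)$. Then all points with $r=r_1$ or $r=a-r_1$ are poles.
\end{proposition}

Put $y=(r_1,0)$ and $y'=(a-r_1,\pi)$; in this section $\gamma_v$, $\gamma^\uparrow_\nu$, $\gamma^\downarrow_\nu$ start at $y$. We show that all geodesics from $y$ pass through $y'$ at time $a$, and that no two of them meet before. For $0<\nu\le m_1$ let $r_-=r_-(\nu)\in(0,r_1]$ with $m(r_-)=\nu$ and $r_+=a-r_-$. By (C1) and (C2), $\{m>\nu\}=(r_-,r_+)$ and $m'(r_-)>0>m'(r_+)$, so Lemma \ref{lem:osc} applies, including for $\nu=m_1$, where $r_-=r_1$. Let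
\[
\alpha(\nu)=\int_{r_-}^{r_1}K_\nu\,dr=\int_{a-r_1}^{r_+}K_\nu\,dr,\qquad \beta(\nu)=\int_{r_1}^{a-r_1}K_\nu\,dr .
\]
Then (C3) says that $\Theta(\nu)/2=2\alpha(\nu)+\beta(\nu)=\pi$ for $\nu<m_1$. The same is true for $\nu=m_1$: by \eqref{eq:subst} and \eqref{eq:abel}, $\alpha(\nu)\le\max_{[0,r_1]}\frac1{m'}\cdot\arccos\frac\nu{m_1}\to0$ as $\nu\uparrow m_1$, and by monotone convergence
\begin{equation}\label{eq:betam1}
\beta(m_1)=\lim_{\nu\uparrow m_1}\beta(\nu)=\lim_{\nu\uparrow m_1}(\pi-2\alpha(\nu))=\pi .
\end{equation}

(C3) controls the angle of half a period. For refocusing we also need its time. This comes for free.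

\begin{lemma}\label{lem:time}
For $0<\nu\le m_1$, half a period takes time $T(\nu)=a$.
\end{lemma}

\begin{proof}
Consider $I(\nu)=\int_{\{m>\nu\}}\frac{\sqrt{m^2-\nu^2}}m\,dr$ for $0\le\nu\le m_1$. For fixed $r\in(0,a)$ the integrand, extended by $0$ to $\nu\ge m(r)$, is an absolutely continuous function of $\nu$, with derivative $-K_\nu$ for $\nu<m(r)$. So for $0<\nu_1<\nu_2\le m_1$ Tonelli's theorem gives
\[
I(\nu_1)-I(\nu_2)=\int_{\nu_1}^{\nu_2}\int_{\{m>w\}}K_w\,dr\,dw=\pi(\nu_2-\nu_1).
\]
The integrand of $I$ is at most $1$, so by dominated convergence $I(\nu)\to I(0)=a$ as $\nu\to0$. Hence $I(\nu)=a-\pi\nu$ for $0\le\nu\le m_1$. Finally $\frac m{\sqrt{m^2-\nu^2}}=\frac{\sqrt{m^2-\nu^2}}m+\nu K_\nu$, so $T(\nu)=I(\nu)+\nu\pi=a$.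
\end{proof}

\begin{proof}[Proof of Proposition \ref{prop:suff}]
\emph{Refocusing: $\gamma_v(a)=y'$ for all $v\in U_y$, and $\theta(a)=\pi$ if $\nu>0$.} Let $0<\nu<m_1$. The curve $\gamma^\downarrow_\nu$ goes down to $r_-$ and then up, reaching level $a-r_1$ at the angle $2\alpha+\beta=\pi$, hence at $y'$. The curve $\gamma^\uparrow_\nu$ goes up to $r_+$ and then down, reaching level $a-r_1$ at the angle $\beta+2\alpha=\pi$, hence at $y'$. By (C1) the two caps also take equal times, so both arrive at time $T(\nu)=a$. For $\nu=m_1$ the geodesic $\gamma_{m_1}$ starts at the lower turning level $r_1$ and reaches the upper one, $a-r_1$, after half a period: at angle $\pi$ and time $a$, with $r$ strictly increasing. Along the two meridian directions $y'$ is reached at time $r_1+(a-r_1)=a$. For $\nu<0$ apply the reflection $\theta\mapsto-\theta$, which fixes $y$ and $y'$.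

\emph{Injectivity: the map $E(t,v)=\gamma_v(t)$ is injective on $(0,a)\times U_y$ and omits $y$.} For $t\in(0,a)$, curves with $\nu>0$ lie in $\{0<\theta<\pi\}$, their mirror images with $\nu<0$ lie in $\{-\pi<\theta<0\}$, and those with $\nu=0$ run once through the two disjoint open arcs of the meridian circle minus $\{y,y'\}$. So $E$ omits $y$, and it remains to consider $\nu>0$. We sort the points of these curves by level. For $0<r<a$ let $\nu^*=\min(m(r),m_1)$ and, for $0<\nu\le\nu^*$,
\[
A_r(\nu)=\Bigl|\int_{r_1}^{r}K_\nu\,dr\Bigr|,\qquad B_r(\nu)=\pi-\Bigl|\int_{r}^{a-r_1}K_\nu\,dr\Bigr| .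
\]
For $\nu<m_1$ each curve turns exactly once in $(0,a)$. Up to its turning point it has come monotonically from $y$, so its angle at level $r$ is $A_r(\nu)$. From the turning point on it goes monotonically to $y'$, so its angle is $B_r(\nu)$. The curve $\gamma_{m_1}$ stays in the levels $(r_1,a-r_1)$ for $t\in(0,a)$ and has both descriptions. In detail, for $\nu<m_1$ and $t\in(0,a)$:
\begin{itemize}
\item levels $r\le r_1$ are met only by $\gamma^\downarrow_\nu$, levels $r\ge a-r_1$ only by $\gamma^\uparrow_\nu$;
\item a level $r\in(r_1,a-r_1)$ is met once by $\gamma^\uparrow_\nu$, before turning, at $A_r(\nu)$, and once by $\gamma^\downarrow_\nu$, after turning, at $B_r(\nu)$.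
\end{itemize}
By the monotonicity of $K_\nu$ in $\nu$, $A_r$ is strictly increasing on $(0,\nu^*]$ if $r\ne r_1$, and $B_r$ is strictly decreasing there if $r\ne a-r_1$. Moreover
\[
A_r(\nu^*)=B_r(\nu^*).
\]
Indeed, for $r<r_1$ or $r>a-r_1$, $\nu^*=m(r)$ and $r$ is the turning level $r_-(\nu^*)$ or $r_+(\nu^*)$; explicitly, with $\alpha,\beta$ taken at $\nu^*$, $A_r(\nu^*)=\alpha=\pi-(\alpha+\beta)=B_r(\nu^*)$ in the first case and $A_r(\nu^*)=\beta+\alpha=\pi-\alpha=B_r(\nu^*)$ in the second. For $r_1\le r\le a-r_1$, $\nu^*=m_1$ and $A_r(m_1)+(\pi-B_r(m_1))=\beta(m_1)=\pi$ by \eqref{eq:betam1}.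

Suppose now that two of the curves, with constants $\nu,\hat\nu>0$, pass through the same point, of level $r$ and angle $\vartheta\in(0,\pi)$, at times in $(0,a)$. If $r=r_1$, both curves are past their turning points, since before turning they are at this level only at $t=0$; so $\vartheta=B_r(\nu)=B_r(\hat\nu)$ and $\nu=\hat\nu$. If $r=a-r_1$, both curves have not yet turned, since after turning they reach this level only at $t=a$; so $\vartheta=A_r(\nu)=A_r(\hat\nu)$ and $\nu=\hat\nu$. For all other $r$ let $\vartheta^*=A_r(\nu^*)=B_r(\nu^*)$. Then $A_r<\vartheta^*<B_r$ on $(0,\nu^*)$. So if $\vartheta=\vartheta^*$, then $\nu=\hat\nu=\nu^*$; if $\vartheta<\vartheta^*$, then $\vartheta=A_r(\nu)=A_r(\hat\nu)$; if $\vartheta>\vartheta^*$, then $\vartheta=B_r(\nu)=B_r(\hat\nu)$. In all cases $\nu=\hat\nu$. If $\nu=m_1$, the two curves are both $\gamma_{m_1}$. If $\nu<m_1$, they are equal by the two items above; when $r_1<r<a-r_1$ we have $\nu<\nu^*$, and it is $\gamma^\uparrow_\nu$ or $\gamma^\downarrow_\nu$ according as $\vartheta<\vartheta^*$ or $\vartheta>\vartheta^*$.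 As $\theta$ is strictly increasing along the curve, the times agree too.

\emph{Cut points.} Let $t_v$ be the cut time of $\gamma_v$. If $\gamma_v$ were minimal beyond time $a$, all the geodesics from $y$ to $y'$ of length $a$ would be minimal, and $\gamma_v$ could not be minimal beyond $y'$. So $t_v\le a$. If $t_v<a$, choose $t\in(t_v,a)$. Then $z=\gamma_v(t)\ne y$, and a minimal geodesic $\gamma_w$ from $y$ to $z$ has length $s$ with $0<s<t$. So $E(s,w)=E(t,v)$ with $s\ne t$, contradicting injectivity. Hence $t_v=a$ for all $v$ and $C_y=\{y'\}$. By Lemma \ref{lem:pairs}, $y'$ is a pole too. Rotations give all points of the two parallels.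
\end{proof}

Propositions \ref{prop:nec} and \ref{prop:suff} together prove Theorem \ref{thm:char}(a).

\begin{remark}
Lemma \ref{lem:time} can also be seen by first variation: for $0<\nu<m_1$ the segments of $\gamma^\downarrow_\nu$ from $y$ to $y'$ form a smooth family of geodesics with fixed end points, so their lengths agree with the length $a$ of the meridian arc that is their limit as $\nu\to0$.
\end{remark}

\section{A pole halfway between $p$ and $q$}\label{sec:equator}

If $r_0=a/2$, the argument for $m'(r_0)>0$ in Proposition \ref{prop:nec} breaks down: the parallel through $x$ passes through $x'=(a/2,\pi)$, so it may be a geodesic. In fact it has to be.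

\begin{proposition}\label{prop:round}
If a point $x$ with $r(x)=a/2$ is a pole, then $M$ is a round sphere.
\end{proposition}

\begin{proof}
Let $x=(r_0,0)$, $r_0=a/2$, $m_0=m(r_0)$. Proposition \ref{prop:half} applies with $\beta=0$, so
\begin{equation}\label{eq:quarter}
\alpha_-(\nu)=\int_{r_-(\nu)}^{r_0}K_\nu\,dr=\frac\pi2,\qquad \alpha_+(\nu)=\int_{r_0}^{r_+(\nu)}K_\nu\,dr=\frac\pi2\qquad(0<\nu<m_0).
\end{equation}

\emph{Step 1: $m'(r_0)=0$.} Suppose $m'(r_0)>0$, and choose $\varepsilon,\delta>0$ with $m'\ge\delta$ on $[r_0-\varepsilon,r_0]$. For $m(r_0-\varepsilon)<\nu<m_0$ we have $r_-(\nu)\in(r_0-\varepsilon,r_0)$, and by \eqref{eq:subst} and \eqref{eq:abel}, $\alpha_-(\nu)\le\frac1\delta\arccos\frac\nu{m_0}\to0$ as $\nu\uparrow m_0$. This contradicts \eqref{eq:quarter}. If $m'(r_0)<0$, then $\alpha_+(\nu)\to0$ by the same estimate after exchanging $p$ and $q$, again a contradiction.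

\emph{Step 2: $r_-(\nu)\to r_0$ as $\nu\uparrow m_0$.} If $\nu<\nu'<m_0$, then $r_-(\nu)<r_-(\nu')$: equality is impossible, and $r_-(\nu')<r_-(\nu)$ would give $\nu=m(r_-(\nu))>\nu'$, since $m>\nu'$ on $(r_-(\nu'),r_0]$. So $r_-(\nu)$ increases to a limit $\bar r\le r_0$, and $r_-(\nu)<\bar r$ for all $\nu$. Suppose $\bar r<r_0$. On $[\bar r,r_0]$ we have $m>\nu$ for all $\nu<m_0$. By Step 1 and Taylor's formula there is a constant $C>0$ with $m^2\le m_0^2+C(r_0-r)^2$ there. Hence
\[
\frac\pi2=\alpha_-(\nu)\ge\int_{\bar r}^{r_0}K_\nu\,dr\ge\frac\nu{\max m}\int_{\bar r}^{r_0}\frac{dr}{\sqrt{m_0^2-\nu^2+C(r_0-r)^2}} .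
\]
As $\nu\uparrow m_0$, the last integral tends to $\int_{\bar r}^{r_0}\frac{dr}{\sqrt C\,(r_0-r)}=\infty$ by monotone convergence, a contradiction.

\emph{Step 3: Abel inversion.} By Step 2 and Lemma \ref{lem:mono}, $m'>0$ on $(0,r_0)$. Let $\varrho(u)=dr/dm$ at $m=u$, continuous and positive on $(0,m_0)$. By \eqref{eq:subst}, the first equation in \eqref{eq:quarter} reads
\[
\frac\pi2=\int_\nu^{m_0}\frac{\nu\,\varrho(u)\,du}{u\sqrt{u^2-\nu^2}} .
\]
Let $0<c<m_0$. Multiply by $(\nu^2-c^2)^{-1/2}$, integrate over $\nu\in(c,m_0)$, and use Tonelli's theorem and the first formula in \eqref{eq:abel}: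
\[
\frac\pi2\operatorname{arccosh}\frac{m_0}c=\frac\pi2\int_c^{m_0}\varrho(u)\,\frac{du}u .
\]
Differentiating in $c$ gives $\varrho(c)=m_0/\sqrt{m_0^2-c^2}$. As $r=0$ where $m=0$, integration gives $r=m_0\arcsin(m/m_0)$, that is,
\[
m(r)=m_0\sin(r/m_0)\qquad\text{on }[0,a/2].
\]
At $r=r_0=a/2$, $m=m_0$, so $a/2=m_0\pi/2$, i.e.\ $a=\pi m_0$. Exchanging $p$ and $q$ and using the second equation in \eqref{eq:quarter}, we get $m(a-r)=m_0\sin(r/m_0)$ on $[0,a/2]$. So $m(r)=m_0\sin(r/m_0)$ on $[0,a]$, and $M$ is the round sphere of radius $m_0$.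
\end{proof}

\section{The answer}\label{sec:answer}

\begin{proof}[Proof of Theorem \ref{thm:main}, except the existence statement in {\rm(3)}]
Part (2) is Proposition \ref{prop:round}, since $d(q,x)=a-r(x)$.

(1) Let $r_0=r(x)\le a/2$. If $r_0=a/2$, then $M$ is round and all points are poles. Let $r_0<a/2$. By Proposition \ref{prop:nec}, (C1)--(C3) hold for $r_0$. Let $0<r_1\le r_0$ and $m_1=m(r_1)\le m_0$. Then (C1) holds for $r_1$. So does (C2): $m>m_1$ on $(r_1,r_0]$ by monotonicity, hence on $[a-r_0,a-r_1)$ by symmetry, and $m>m_0\ge m_1$ on $(r_0,a-r_0)$. Also (C3) holds for $r_1$: it asks for the same integrals, which do not involve $r_1$, for the smaller range $\nu<m_1$. By Proposition \ref{prop:suff} all points with $r=r_1$ or $r=a-r_1$ are poles. As $p$ and $q$ are poles, (1) follows.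

(3) If $r(x)>a/2$ and all $y$ with $r(y)\le r(x)$ are poles, then there is a pole with $r=a/2$, so $M$ is round by Proposition \ref{prop:round}. On a round sphere all points are poles.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:char}(b)]
If $M$ is round, all points are poles. Suppose that $M$ is not round, so that there is no pole with $r=a/2$ by Proposition \ref{prop:round}. Let $\mathcal R$ be the set of values of $r$ at poles. It contains $0$ and $a$, and it is invariant under $r\mapsto a-r$ by Lemma \ref{lem:antipode}. By Theorem \ref{thm:main}(1), $\mathcal R\cap[0,a/2)$ is an interval containing $0$. Let $\rho$ be its supremum. We claim that $\rho\in\mathcal R$; then $\rho<a/2$, and the set of poles is as stated.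

The claim is clear if $\rho=0$. Let $\rho>0$, choose $r_n\uparrow\rho$ with $0<r_n<\rho$, and put $x_n=(r_n,0)$, $x_n'=(a-r_n,\pi)$, $x=(\rho,0)$, $x'=(a-\rho,\pi)$. The $x_n$ are poles, so by Lemma \ref{lem:antipode}(a) $\gamma_w(a)=x_n'$ for all $w\in U_{x_n}$ and $d(x_n,x_n')=a$. Letting $n\to\infty$, we get $\gamma_v(a)=x'$ for all $v\in U_x$ and $d(x,x')=a$. So every $\gamma_v$ is minimal on $[0,a]$, and on no longer interval, since other minimal geodesics join $x$ to $x'$. Thus $C_x=\{x'\}$ and $x$ is a pole.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:char}(c) and of the existence statement in Theorem \ref{thm:main}(3)]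
Let $0\le\rho<\pi/2$, and let $M$ be the sphere of Section \ref{sec:example} with this $\rho$. We show that its poles are exactly the points with $r\le\rho$ or $r\ge\pi-\rho$.

\emph{These points are poles.} For $\rho=0$ they are $p$ and $q$. Let $\rho>0$. By Lemma \ref{lem:example}(i), (C1) and (C2) hold for $r_0=\rho$. By Lemma \ref{lem:example}(iii) with $0<i<\rho$, where $r(i)=i$ and $r(\pi-i)=\pi-i$, (C3) holds. So by Proposition \ref{prop:suff} the points with $r=\rho$ are poles, and by Theorem \ref{thm:main}(1) so are those with $r\le\rho$ or $r\ge\pi-\rho$.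

\emph{The others are not.} Let $\rho<r<\pi/2$. By Lemma \ref{lem:example}(ii), $m(\pi-r)\ne m(r)$, so by Lemma \ref{lem:antipode}(c) there is no pole at level $r$ or $\pi-r$. In particular $M$ is not round, and by Proposition \ref{prop:round} there is no pole at level $\pi/2$. This proves Theorem \ref{thm:char}(c).

Finally, let $\rho>0$, and take $x$ with $d(p,x)=\pi-\rho$ and $y$ with $\rho<d(p,y)<\pi-\rho$. Then $x\in M\setminus\{p,q\}$ is a pole with $d(p,x)>d(q,x)$, and $d(p,y)\le d(p,x)$, but $y$ is not a pole. This answers the question as posed in the negative and completes the proof of Theorem \ref{thm:main}.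
\end{proof}

\begin{thebibliography}{1}
\bibitem{CutLocus}
\emph{The Cut Locus Of Riemannian Manifolds: A Surface Of Revolution},\newline
\texttt{http://thaiscience.info/Journals/Article/KLST/10983172.pdf}
\end{thebibliography}
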